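# The problem of ideals in $H^\infty$ for bounded sequences: every exponent above $2$

## 1. Division by one function

Let $\mathbb D$ be the open unit disc and $H^\infty=H^\infty(\mathbb D)$ the algebra of bounded analytic functions on it. We start with a division problem that solves itself.

Let $\alpha\ge 1$ and let $f,h\in H^\infty$ satisfy $|h|\le|f|^\alpha\le1$ on $\mathbb D$. Then there is $g\in H^\infty$ with $fg=h$ and $\|g\|_\infty\le1$. If $f\equiv0$, then $h\equiv0$ and $g=0$ works. Otherwise put $g=h/f$. Off the discrete zero set of $f$ we have $|g|\le|f|^{\alpha-1}\le1$, so the singularities are removable.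

Exponents below $1$ fail. Given $\alpha<1$, choose $n\geq1$ with $1-\frac1n\ge\alpha$ (if $\alpha>0$ this forces $n\ge2$), and take $f=z^n$, $h=z^{n-1}$. Then $|h|=|f|^{1-1/n}\le|f|^\alpha$, but $h/f=1/z$. So for one function the threshold is $\alpha=1$.

Now replace $f$ by a sequence $f=(f_1,f_2,\dots)$ of analytic functions and ask for functions $g_j$ with $\sum_jf_jg_j=h$. If a single entry satisfies $|f_1|\ge|h|$ on all of $\mathbb D$, nothing changes: take $g=(h/f_1,0,0,\dots)$. But suppose we only know that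
$$|h(z)|\le\sup_j|f_j(z)|^\alpha\le1\qquad(z\in\mathbb D).$$
At each point some entry is large enough to be divided by, and which entry this is depends on the point. The quotients $h/f_j$, each good on its own region, must be glued into analytic functions, with a bound on $\sum_j|g_j|$ that does not know how many entries there are. What does the gluing cost, and which $\alpha$ pays for it?

## 2. Sequence spaces and the three theorems

**Definition (Banach lattice of sequences, order dual).** A Banach lattice of sequences is a Banach space $E$ of complex sequences such that $y\in E$ and $|x_j|\le|y_j|$ for all $j$ imply $x\in E$ and $\|x\|_E\le\|y\|_E$. Coordinates in which all elements of $E$ vanish are discarded. Its order (Köthe) dual $E'$ is the space of sequences $y$ with $\|y\|_{E'}=\sup\{\sum_j|x_jy_j|:\|x\|_E\le1\}<\infty$; it is again a Banach space.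

For example $(l^p)'=l^{p'}$ with $\frac1p+\frac1{p'}=1$, and in particular $(l^\infty)'=l^1$.

**Definition (Fatou property).** $E$ has the Fatou property if, whenever $0\le x^{(n)}\uparrow x$ coordinatewise with $\sup_n\|x^{(n)}\|_E<\infty$, we have $x\in E$ and $\|x\|_E=\lim\|x^{(n)}\|_E$.

The space $l^\infty$ has it. The space $c_0$ does not: $x^{(n)}=(1,\dots,1,0,\dots)$ has norm $1$, but its limit is not in $c_0$. Still $c_0'=l^1$ and $\|x\|_{c_0}=\sup\{|\sum x_jy_j|:\|y\|_{l^1}\le1\}$, so the norm formula required in Theorem 3(ii) below holds for $c_0$ too.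

**Definition ($H^\infty(\mathbb D;E)$).** This is the space of bounded analytic $f=(f_j):\mathbb D\to E$, with $\|f\|_{H^\infty(E)}=\sup_z\|f(z)\|_E$.

**Definition (problem of ideals).** The problem of ideals has a solution for $E$ with exponent $\alpha>0$ and estimate $C<\infty$ if, whenever $h\in H^\infty(\mathbb D)$ and $f\in H^\infty(\mathbb D;E)$ satisfy
$$|h(z)|\le\|f(z)\|_E^\alpha\le1\qquad(z\in\mathbb D),$$
there is $g\in H^\infty(\mathbb D;E')$ with $\sum_jf_jg_j=h$ on $\mathbb D$ and $\|g\|_{H^\infty(E')}\le C$.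

The problem comes from the article "Problem of ideals in the algebra $H^\infty$ for some spaces of sequences". It recalls that for $E=l^2$ (Tolokonnikov, 1981), and more generally for $E=l^p$ with $1\le p<\infty$ and for every $q$-concave Banach lattice of sequences with the Fatou property, $q$ finite, there is a solution with a suitable exponent and a finite estimate. Here $q$-concave means $(\sum_i\|x^i\|^q)^{1/q}\le M\|(\sum_i|x^i|^q)^{1/q}\|$ for finite families. For $l^p$ this holds with $q=p$, $M=1$, with equality. For $l^\infty$ it holds for no finite $q$: with $x^i=e_i$, $i\le n$, the left side is $n^{1/q}$ and the right side is $M$. The question is whether $l^\infty$ has a solution with some $\alpha$ and some $C$. It does.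

**Theorem 1.** For every $\alpha>2$ there is $C_\alpha<\infty$ such that the problem of ideals has a solution for $l^\infty$ with exponent $\alpha$ and estimate $C_\alpha$.

**Theorem 2.** For $\alpha\le2$ the problem of ideals has no solution for $l^\infty$ with exponent $\alpha$, with any estimate, already for sequences with two nonzero entries.

For $\alpha<2$ we prove this in full; $\alpha=2$ rests on a theorem of Treil, stated precisely in Section 3.

**Theorem 3.** With the same $C_\alpha$, $\alpha>2$:

(i) If $X$ is a complex Banach space, $f:\mathbb D\to X$ and $h:\mathbb D\to\mathbb C$ are analytic and $|h|\le\|f\|_X^\alpha\le1$, then there is $g\in H^\infty(\mathbb D;X^*)$ with $\langle f,g\rangle=h$ and $\|g\|\le C_\alpha$.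

(ii) If $E$ is a Banach lattice of sequences with $\|x\|_E=\sup\{|\sum_jx_jy_j|:\|y\|_{E'}\le1\}$ for all $x\in E$ (for instance with the Fatou property), then the problem of ideals has a solution for $E$ with exponent $\alpha$ and estimate $C_\alpha$.

## 3. Two entries and the barrier at exponent $2$

Two entries already show where the number $2$ comes from. The example imitates $z^n$, $z^{n-1}$ from Section 1. Write $\rho(z,w)=|z-w|/|1-\bar wz|$.

**Proof of Theorem 2 for $\alpha<2$.** Take Blaschke products $B_1,B_2$ with simple zeros at the points $z_i$, respectively $w_i$, the two sequences being disjoint, with $\rho(z_i,w_i)\to0$. Take $n\ge2$ with $2-\frac2n\ge\alpha$, and put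
$$f=(B_1^n,B_2^n,0,\dots),\qquad h=(B_1B_2)^{n-1}.$$
Then $|h|\le\max(|B_1|,|B_2|)^{2n-2}=\|f\|_{l^\infty}^{2-2/n}\le\|f\|_{l^\infty}^\alpha\le1$.

Suppose $h=g_1B_1^n+g_2B_2^n$ with $g_1,g_2\in H^\infty$. Then $g_2B_2^n=h-g_1B_1^n$ vanishes to order at least $n-1$ at each $z_i$. Since $B_2(z_i)\ne0$, so does $g_2$; hence $g_2=B_1^{n-1}k_2$ with $k_2\in H^\infty$. In the same way $g_1=B_2^{n-1}k_1$ with $k_1\in H^\infty$. Dividing by $(B_1B_2)^{n-1}$ gives $1=k_1B_1+k_2B_2$. At $z_i$ this reads $1=k_2(z_i)B_2(z_i)$, and $|B_2(z_i)|\le\rho(z_i,w_i)$, because one factor of $B_2$ has exactly this modulus at $z_i$. So $1\le\|k_2\|_\infty\,\rho(z_i,w_i)\to0$, a contradiction. $\square$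

**Proof of Theorem 2 for $\alpha=2$.** S. Treil (*Estimates in the corona theorem and ideals of $H^\infty$: a problem of T. Wolff*, J. Anal. Math. 87 (2002), 481–495) proved that there are $f_1,f_2,\phi\in H^\infty$ with $|\phi|\le|f_1|+|f_2|$ on $\mathbb D$ such that $\phi^2\ne f_1g_1+f_2g_2$ for all $g_1,g_2\in H^\infty$. Multiplying all three by one small positive constant changes neither property, so we may assume $|f_i|\le1$. Put $f=(f_1,f_2,0,\dots)$ and $h=(\phi/2)^2$. Then $|h|\le\big(\frac{|f_1|+|f_2|}2\big)^2\le\max(|f_1|,|f_2|)^2=\|f\|_{l^\infty}^2\le1$, and there is no $g$. $\square$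

The rest of the notes, up to the last section, proves Theorem 1.

## 4. Weights built from $|f_j|$, and where they break

A non-analytic solution is easy to write. If $\varphi_j\ge0$ are functions with $\sum_j\varphi_j=1$ that vanish where $f_j$ is too small, then
$$g_j^0=\frac{h\varphi_j}{f_j}\qquad\text{satisfies}\qquad\sum_jf_jg_j^0=h .$$
One then tries to correct $g^0$ to an analytic solution. For $l^2$ the natural choice is $\varphi_j=|f_j|^2/\sum_k|f_k|^2$. For $l^\infty$ it is not available: if $f_j\equiv\frac12$ for all $j$, then $\sum_k|f_k|^2=\infty$, and the same happens with any power $|f_k|^p$.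

One can force convergence by $\varphi_j=2^{-j}|f_j|^p/\sum_k2^{-k}|f_k|^p$ with $p\ge1$. Now even the uncorrected $g^0$ is unbounded. Let $0<\eta<1$, choose $N\geq2$ with $2^{-N}\le\eta^p$, and take the constants $f_j=\eta$ for $j<N$, $f_N=1$, $f_j=0$ for $j>N$, and $h=1=\sup_j|f_j|$. Then
$$\sum_j|g_j^0|=\frac{\sum_j2^{-j}|f_j|^{p-1}}{\sum_j2^{-j}|f_j|^p}\ge\frac{\frac12\eta^{p-1}}{\eta^p+2^{-N}}\ge\frac1{4\eta},$$
with the sum in the numerator over the indices with $f_j\neq0$. So $\varphi_j$ must really vanish where $f_j$ is small compared with a power of $h$.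

One can also try to reach $l^\infty$ through $l^p$. For sequences with $n\ge3$ entries and $p=\log n$ we have $n^{1/p}=e$, so $\|f\|_\infty\le\|f\|_p\le e\|f\|_\infty$. If $l^p$ has a solution with exponent $\alpha$ and estimate $C(p)$, apply it to $f/e$ and $e^{-\alpha}h$. With Hölder's inequality $\|g\|_1\le n^{1/p}\|g\|_{p'}$ one gets a solution for $l^\infty$ and $n$ entries with estimate $e^\alpha C(p)$. But the statement recalled for $l^p$ gives, for each $p$, some exponent and some finite estimate, with nothing uniform as $p\to\infty$. This route stops there.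

So we look for a partition of unity that knows the positions where the entries are large. We first fix notation, then see exactly what is required of $(\varphi_j)$.

## 5. Normalization, hyperbolic notation, parameters

Let $\alpha>2$ and $F=\sup_j|f_j|\le1$. If $\alpha>3$, then $|h|\le F^\alpha\le F^3$, so the case $\alpha=3$ applies; hence assume $2<\alpha\le3$. If $h\equiv0$ take $g=0$, so let $h\not\equiv0$. Discard the entries $f_j\equiv0$ (put $g_j=0$ there). Finally replace $h$ by $e^{-1}h$; this costs a factor $e$ in the estimate. With the new $h$ put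
$$u=-\log|h|\ge1,\qquad v_j=-\log|f_j|\ge0,\qquad a=\tfrac1\alpha\in[\tfrac13,\tfrac12),\qquad b=\tfrac14+\tfrac a2,\qquad\varepsilon=1-2b .$$
Since $a<\frac12$ we have $a<b<\frac12$ and $\varepsilon=\frac12-a>0$. Let $Z=\{h=0\}$, a discrete set. The hypothesis now says $-\log F\le a(u-1)<au$ off $Z$. Because the inequality is strict, the infimum $-\log F=\inf_jv_j$ need not be attained for us to conclude:
$$\text{for every }z\in\mathbb D\setminus Z\text{ there is }j\text{ with }v_j(z)<a\,u(z).\tag{5.1}$$
The factor $e^{-1}$ is what makes this true. With the original $h$, the example $f_j=1-\frac1{j+1}$, $h=1$ has $F=1$, but no entry satisfies $|f_j|\ge|h|^{a}$.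

Let $\lambda=(b/a)^{1/10}$ and $a_2=a\lambda^5$, so $b=a\lambda^{10}$. Since $b/a=\frac12+\frac1{4a}\in(1,\frac54]$, we have $\lambda\in(1,2)$. The ten factors $\lambda$ between $a$ and $b$ are the room we have for losses. Letters $C,c$ denote positive constants depending only on $\alpha$, possibly changing from line to line. $B(c,r)$ is a Euclidean disc.

**Hyperbolic notation.** Let $\beta=\log\frac{1+\rho}{1-\rho}$, so $\rho=\tanh(\beta/2)$; this is the distance for the metric $2|dz|/(1-|z|^2)$. Put $B_h(z,r)=\{w:\beta(z,w)<r\}$, $d\nu=4\,dA/(1-|z|^2)^2$, and $\mathrm{vol}(r)=\nu(B_h(z,r))=4\pi\sinh^2(r/2)$. Write $\Gamma(z,w)=-\log\rho(z,w)$ for the Green function of $\mathbb D$. On $\mathbb D\setminus\{0\}$ we also write $z=e^{i(x+iy)}$ with $x\in\mathbb R/2\pi\mathbb Z$, $y>0$, so $|z|=e^{-y}$. In these coordinates, with $\zeta=x+iy$, the hyperbolic metric is $|d\zeta|/\sinh y\le|d\zeta|/y$, and $|dz/d\zeta|=e^{-y}\in[e^{-1},1]$ for $y\le1$. For an interval $I$ let $Q_I=I\times(0,|I|]$ in the coordinates $(x,y)$,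 and let $mI$ be the concentric interval of length $m|I|$.

**Definition (Carleson measure).** A positive measure $\sigma$ on $\mathbb D$ is Carleson if $\sup_{\zeta\in\mathbb D}\int\frac{1-|\zeta|^2}{|1-\bar w\zeta|^2}d\sigma(w)<\infty$. This supremum is comparable to the smallest $\gamma$ such that every box $\{re^{i\theta}:\theta\in I,\ 1-r\le|I|\}$ has mass at most $\gamma|I|$ (Garnett, *Bounded Analytic Functions*, Ch. VI, Lemma 3.3).

For example, arc length on the radius $[0,1)$ is a Carleson measure, since a box of side $|I|$ contains length at most $|I|$. The measure $dA/(1-|z|)$ is not: the mass of a box contains $|I|\int_0dy/y=\infty$. This second example will be the enemy.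

**Parameters.** They are chosen in the following order and depend only on $\alpha$.

* $s\in(0,1]$ with $\mathrm{vol}(1+s)\le\lambda\,\mathrm{vol}(1)$.
* $d\in(0,s]$, $d<1$, with $\mathrm{vol}(s+d)\le\lambda\,\mathrm{vol}(s)$, $\mathrm{vol}(1+d)\le\lambda\,\mathrm{vol}(1)$ and $\frac{t_1+t}{t_1-t}\le\lambda$, where $t_1=\tanh\frac12$, $t=\tanh\frac d2$.
* $q\in[\frac12,1)$ and $\omega\in(0,1]$ with $\log\frac1q+\frac\omega q\le\frac d2$; in particular $\omega\le q/2$.
* $r_0\le d/32$, small enough for Lemma 5.

We use freely Harnack's inequality: a nonnegative harmonic $w$ on $B(z_0,R)$ satisfies $w(z)\le\frac{R+r}{R-r}w(z_0)$ for $|z-z_0|\le r<R$. We also use that locally Lipschitz functions are differentiable a.e., the a.e. gradient being the distributional one, and that a nonnegative locally Lipschitz $\varphi$ has $\nabla\varphi=0$ a.e. on $\{\varphi=0\}$ (such points are minima).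

## 6. From a partition of unity to an analytic solution

**Proposition 4.** Suppose there are locally Lipschitz $\varphi_j\ge0$ on $\mathbb D\setminus Z$ such that $\sum_j\varphi_j=1$, $\sum_j|\nabla\varphi_j|$ is locally bounded on $\mathbb D\setminus Z$, $|f_j|\ge|h|^b$ on $\{\varphi_j>0\}$, and $d\sigma=|h|^\varepsilon\sum_j|\nabla\varphi_j|\,dA$ satisfies $\sup_\zeta\int\frac{1-|\zeta|^2}{|1-\bar w\zeta|^2}d\sigma(w)\le\gamma_0$ with $0<\gamma_0<\infty$. Then there is $g\in H^\infty(\mathbb D;l^1)$ with $\sum_jf_jg_j=h$ and $\|g\|\le1+C\gamma_0$, $C$ absolute.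

*Proof.* **Step 1: an antisymmetric matrix that measures the failure of analyticity.** The purpose is to write $\bar\partial(h\varphi_j/f_j)$ as $-\sum_kf_k\mu_{jk}$ with $\mu$ antisymmetric, so that the correction will not disturb $\sum f_jg_j=h$. Put
$$\mu_{jk}=\frac{h(\varphi_j\bar\partial\varphi_k-\varphi_k\bar\partial\varphi_j)}{f_jf_k},$$
understood as $0$ where $\varphi_j\varphi_k=0$ (there the numerator vanishes a.e.). Then $\mu_{jk}=-\mu_{kj}$. For real $\varphi$ we have $|\bar\partial\varphi|=\frac12|\nabla\varphi|$, so a.e.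
$$\sum_{j,k}|\mu_{jk}|\le2|h|\sum_{j:\varphi_j>0}\frac{\varphi_j}{|f_j|}\sum_{k:\varphi_k>0}\frac{|\bar\partial\varphi_k|}{|f_k|}\le2|h|\cdot|h|^{-b}\cdot|h|^{-b}\cdot\tfrac12\sum_k|\nabla\varphi_k|=|h|^{1-2b}\sum_k|\nabla\varphi_k| .$$
That is, $\sum_{j,k}|\mu_{jk}|\,dA\le d\sigma$. Two divisions by entries of size $|h|^b$ are performed here. This is why we need $b<\frac12$, and hence $\alpha>2$.

The partial sums of $\sum_k\varphi_k$ are bounded and converge to $1$, and $\sum_k|\nabla\varphi_k|$ is locally bounded. By dominated convergence the distributional gradient of $1$ is $\sum_k\nabla\varphi_k$. Hence $\sum_k\bar\partial\varphi_k=0$ a.e., and where $\varphi_j>0$, a.e.,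
$$\sum_kf_k\mu_{jk}=\frac h{f_j}\Big(\varphi_j\sum_k\bar\partial\varphi_k-\bar\partial\varphi_j\sum_k\varphi_k\Big)=-\frac h{f_j}\bar\partial\varphi_j .\tag{6.1}$$
Where $\varphi_j=0$ both sides are $0$ a.e., with the right side read as $0$.

**Step 2: a kernel that solves $\bar\partial$ and is integrable against $\sigma$ far from the diagonal.** This is the kernel of P. Jones (Acta Math. 150 (1983)). One kernel serves all pairs $(j,k)$, so it preserves bounds for $\sum_{j,k}$. Taking $\zeta=0$ in the hypothesis gives $\sigma(\mathbb D)\le\gamma_0$. Let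
$$K(z,\zeta)=\frac1\pi\,\frac{1-|\zeta|^2}{(z-\zeta)(1-\bar\zeta z)}\exp\Big\{\frac1{\gamma_0}\int_{|w|\ge|\zeta|}\Big[\frac{1+\bar w\zeta}{1-\bar w\zeta}-\frac{1+\bar wz}{1-\bar wz}\Big]d\sigma(w)\Big\}.$$
For fixed $\zeta$ the function $\pi(z-\zeta)K(z,\zeta)$ is analytic in $z\in\mathbb D$ and equals $1$ at $z=\zeta$. Since $\bar\partial_z\frac1{\pi(z-\zeta)}=\delta_\zeta$, we get $\bar\partial_zK(\cdot,\zeta)=\delta_\zeta$.

For $|w|\ge|\zeta|$,
$$\mathrm{Re}\,\frac{1+\bar w\zeta}{1-\bar w\zeta}=\frac{1-|w\zeta|^2}{|1-\bar w\zeta|^2}\le\frac{1-|\zeta|^4}{|1-\bar w\zeta|^2}\le\frac{2(1-|\zeta|^2)}{|1-\bar w\zeta|^2},$$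
so this part of the exponent contributes at most $2$. Also $\mathrm{Re}\,\frac{1+\bar wz}{1-\bar wz}=\frac{1-|wz|^2}{|1-\bar wz|^2}\ge\Pi_z(w):=\frac{1-|w|^2}{|1-\bar wz|^2}$. Hence
$$|K(z,\zeta)|\le\frac{e^2}\pi\,\frac{\Pi_z(\zeta)}{\rho(z,\zeta)}\exp\Big\{-\frac1{\gamma_0}\int_{|w|\ge|\zeta|}\Pi_z\,d\sigma\Big\}.\tag{6.2}$$
Fix $z$ and let $\varrho=\Pi_z\sigma/\gamma_0$, a finite measure that does not charge circles, and $G(r)=\varrho\{|w|\ge r\}$. The function $G$ is continuous and nonincreasing, from $\varrho(\mathbb D)$ at $0$ to $0$ at $1$. For $0\le\tau\le\varrho(\mathbb D)$ let $r_\tau$ be the least $r$ with $G(r)\le\tau$. Then $\varrho\{G(|w|)\le\tau\}=\varrho\{|w|\ge r_\tau\}=\tau$. So $G(|\cdot|)$ is uniformly distributed on $[0,\varrho(\mathbb D)]$ under $\varrho$, and $\int e^{-G(|\zeta|)}d\varrho(\zeta)=1-e^{-\varrho(\mathbb D)}\le1$. With (6.2),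
$$\int_{\rho(z,\zeta)\ge1/2}|K(z,\zeta)|\,d\sigma(\zeta)\le\frac{2e^2}\pi\gamma_0 .\tag{6.3}$$

**Step 3: the part near the diagonal, in average.** Pointwise control near the diagonal is not available, but averages over discs suffice, because the final $g_j$ will be analytic. If $\rho(z,\zeta)<\frac12$, then $1-|\zeta|^2\le2(1-|\zeta|)\le2|1-\bar\zeta z|$, and the second exponential is at most $1$, so $|K(z,\zeta)|\le\frac{e^2}\pi\frac2{|z-\zeta|}$.

Fix $z_0$, let $R=(1-|z_0|)/4$ and $D_0=B(z_0,R)$. If $z\in D_0$ then $\rho(z,z_0)\le R/(1-|z_0|)=\frac14$. If moreover $\rho(z,\zeta)<\frac12$, then $\rho(\zeta,z_0)\le\frac{1/2+1/4}{1+1/8}=\frac23$ by the triangle inequality for $\rho$. Therefore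
$$|1-\bar\zeta z_0|\le(1-|z_0|^2)+|z_0-\zeta|\le2(1-|z_0|)+\tfrac23|1-\bar\zeta z_0|,$$
that is, $|1-\bar\zeta z_0|\le6(1-|z_0|)$. On the set $D^*$ of such $\zeta$ we have $\frac{1-|z_0|^2}{|1-\bar\zeta z_0|^2}\ge\frac1{36(1-|z_0|)}$, so the hypothesis on $\sigma$ at the point $z_0$ gives $\sigma(D^*)\le36\gamma_0(1-|z_0|)$. Since $\int_{D_0}\frac{dA(z)}{|z-\zeta|}\le2\pi R$, integrating over $D_0$ and adding (6.3) we obtain
$$\frac1{|D_0|}\int_{D_0}\int|K(z,\zeta)|\,d\sigma(\zeta)\,dA(z)\le\frac{2e^2}{\pi}\gamma_0+\frac{1}{\pi R^2}\cdot\frac{2e^2}{\pi}\cdot2\pi R\cdot36\gamma_0\cdot4R\le C\gamma_0 .\tag{6.4}$$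

**Step 4: solving $\bar\partial a_{jk}=\mu_{jk}$.** Put $a_{jk}(z)=\int K(z,\zeta)\mu_{jk}(\zeta)\,dA(\zeta)$. By (6.4) this is defined for a.e. $z$, $\sum_{j,k}|a_{jk}|$ has average at most $C\gamma_0$ over every disc $D_0$ as above (so it lies in $L^1_{loc}$), and $a_{jk}=-a_{kj}$. Let $\vartheta$ be a test function. Its support is covered by finitely many discs $D_0$, so Fubini applies and
$$\int a_{jk}\bar\partial\vartheta\,dA=\int\mu_{jk}(\zeta)\int K(z,\zeta)\bar\partial\vartheta(z)\,dA(z)\,dA(\zeta)=-\int\mu_{jk}\vartheta\,dA .$$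
Thus $\bar\partial a_{jk}=\mu_{jk}$ as distributions on $\mathbb D$.

**Step 5: the corrected solution.** Put $g_j=h\varphi_j/f_j+\sum_ka_{jk}f_k$, the first term being $0$ where $\varphi_j=0$. By continuity $|f_j|\ge|h|^b>0$ on the closure of $\{\varphi_j>0\}$ in $\mathbb D\setminus Z$, so the first term is locally Lipschitz on $\mathbb D\setminus Z$. It is bounded by $|h|^{1-b}\varphi_j$. Its $\bar\partial$-derivative there is $h\bar\partial\varphi_j/f_j$, bounded by $|h|^{1-b}|\nabla\varphi_j|\le|h|^\varepsilon|\nabla\varphi_j|$ (as $1-b\ge1-2b$ and $|h|\le1$), hence in $L^1(\mathbb D)$.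

This is the distributional derivative on all of $\mathbb D$. Around a point of $Z$ take a cut-off $\chi_\delta$ supported in a disc of radius $2\delta$, equal to $1$ on the disc of radius $\delta$, with $|\nabla\chi_\delta|\le C/\delta$. When one tests against $\vartheta=(1-\chi_\delta)\vartheta+\chi_\delta\vartheta$, the extra term is at most $C\int|\nabla\chi_\delta|\,dA=O(\delta)$ because the function is bounded, and the remaining terms converge by integrability.

Since $|f_k|\le1$, the series $\sum_ka_{jk}f_k$ and $\sum_kf_k\mu_{jk}$ converge in $L^1_{loc}$, and $\bar\partial(a_{jk}f_k)=f_k\mu_{jk}$. With (6.1),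
$$\bar\partial g_j=\frac h{f_j}\bar\partial\varphi_j+\sum_kf_k\mu_{jk}=0 .$$
So $g_j$ is a.e. equal to an analytic function, and from now on $g_j$ denotes it. By the mean value property and Step 4,
$$\sum_j|g_j(z_0)|\le\sum_j\frac1{|D_0|}\int_{D_0}|g_j|\,dA\le\frac1{|D_0|}\int_{D_0}\Big(\sum_j\varphi_j+\sum_{j,k}|a_{jk}|\Big)dA\le1+C\gamma_0 .$$
By Cauchy's formula on $|z|=r\uparrow1$, the sequences of Taylor coefficients $(\hat g_j(n))_j$ have $l^1$ norm at most $1+C\gamma_0$, so $g$ is an analytic $l^1$-valued function. Finally, a.e.,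
$$\sum_jf_jg_j=h\sum_j\varphi_j+\sum_{j,k}a_{jk}f_jf_k=h,$$
because the double series converges absolutely and $a_{jk}$ is antisymmetric. Both sides are continuous, so equality holds everywhere. $\square$

It remains to construct $(\varphi_j)$ with $\gamma_0\le C$. In terms of $u,v_j$ the support condition is $v_j\le bu$ on $\{\varphi_j>0\}$.

## 7. The price of changing the index

Cut the region near the boundary into tiles of height and width about $y$ at height $y$. If the index used changes across a tile, then $|\nabla\varphi_j|\approx1/y$ on an area $y^2$, so this tile costs about $y\,e^{-\varepsilon u}$. A sensible first construction chooses a good index tile by tile, say the first one that works, and interpolates. Then every tile may cost. In a box $Q_I$ the tiles at heights near $q^n$ cost $|I|$ together, times $e^{-\varepsilon u}$, and there are infinitely many $n$. Where $u$ stays bounded, the estimate is that of the measure $dA/(1-|z|)$ in Section 5, and it diverges. So this argument stops at one precise point: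 it does not show that, on the way down to the boundary, indices change rarely where $u$ is not large.

What makes changes rare is superharmonicity. Descend to the boundary by a random path whose steps follow harmonic measure. Along it every nonnegative superharmonic function, in particular $v_j$ and $u$ (after averaging), is a nonnegative supermartingale. Suppose we pick $j$ when $v_j<\lambda au$, and keep it until a clearly weaker inequality fails. A nonnegative supermartingale exceeds $\lambda^2$ times its starting value with probability at most $\lambda^{-2}$. So with probability at least $1-\lambda^{-2}$ the index is never given up for the reason that $v_j$ grew. The other reason is that $u$ fell by a factor $\lambda$. A concave function of $u$ shows that such falls, counted with weight $e^{-\gamma u}$, have bounded expected number.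

The weight given to an index at a point will be the probability of arriving there with that index. Two matters remain.

First, the naive gradient bound for these probabilities is again $1/y$ on every tile. The cure is that the probability density is a Poisson evolution of births minus deaths, and the gradient of the Poisson kernel decays quadratically in the distance to the source. So the total gradient is controlled by the number of births and deaths.

Second, controlling an average of $v_j$ does not prevent $f_j$ from having a zero nearby, where division by $f_j$ is impossible. Near such zeros we use another partition of unity, built locally. The entries it uses have zeros of their own, so it is built recursively. We begin with it.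

## 8. A local partition that works near zeros

Call a disc $B=B(c,r)$ *admissible* if $r\le r_0(1-|c|)$, and put $L(B)=\min_{\overline{B(c,2r)}}u$. It is finite because $h\not\equiv0$, and it is at least $1$.

We recall **Cartan's lemma** (Levin, *Lectures on Entire Functions*, Lecture 11): given $\zeta_1,\dots,\zeta_N\in\mathbb C$ and $H>0$, there are at most $N$ closed discs with sum of radii at most $2eH$ outside which $\prod_i|z-\zeta_i|>H^N$. For $N=1$ the disc of radius $H$ about $\zeta_1$ does it.

**Lemma 5.** If $r_0=r_0(\alpha)$ is small enough, then for each admissible $B=B(c,r)$ there are finitely many (possibly no) closed discs $D_i$ with radii $r_i>0$, $\sum_ir_i\le r/100$, and an index $k$ with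
$$v_k\le bL(B)\le bu\qquad\text{on }B\setminus\bigcup_iD_i .$$
If $2aL(B)<\log\frac{1-|c|}{2r}$, there are no discs.

*Proof.* **Step 1: choose the index at the best point and count its zeros.** Let $L=L(B)=u(z_0)$ with $|z_0-c|\le2r$. By (5.1) choose $k$ with $v_k(z_0)<aL$. Let $R=(1-|c|)/2$. As $1-|z_0|\ge(1-2r_0)(1-|c|)>R$, the closed disc $\overline{B(z_0,R)}$ lies in $\mathbb D$. Put $\rho_1=\sqrt{rR}$; since $r/R\le2r_0<1$ we have $\rho_1<R$. Let $\zeta_1,\dots,\zeta_N$ be the zeros of $f_k$ in $B(z_0,\rho_1)$, with multiplicity. Dividing $f_k$ by the Blaschke factors of $B(z_0,R)$ at the $\zeta_i$ and using the maximum principle,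
$$e^{-aL}<|f_k(z_0)|\le\Big(\frac{\rho_1}R\Big)^N=\Big(\frac rR\Big)^{N/2},\qquad\text{so}\qquad N\log\frac Rr\le2aL .$$
Hence $N\le\kappa_0L$ with $\kappa_0=2a/\log\frac1{2r_0}$. Also $N=0$ if $2aL<\log\frac Rr=\log\frac{1-|c|}{2r}$.

**Step 2: compare $v_k$ on $B$ with $v_k(z_0)$.** Let $b_i(z)=\rho_1(z-\zeta_i)/\big(\rho_1^2-\overline{(\zeta_i-z_0)}(z-z_0)\big)$ be the Blaschke factors of $B(z_0,\rho_1)$ and $G=f_k/\prod b_i$, which is zero-free with $|G|\le1$ in $B(z_0,\rho_1)$. We have $B\subset B(z_0,3r)$ and $3r/\rho_1=3\sqrt{r/R}\le t_0:=3\sqrt{2r_0}<1$. By Harnack, for $z\in B$,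
$$-\log|G(z)|\le(1+\kappa_1)(-\log|G(z_0)|),\qquad1+\kappa_1=\frac{1+t_0}{1-t_0}.$$
Now $-\log|G(z_0)|=v_k(z_0)+\sum_i\log|b_i(z_0)|$ and $\log|b_i(z_0)|\le0$, so
$$v_k(z)=-\log|G(z)|-\sum_i\log|b_i(z)|\le(1+\kappa_1)v_k(z_0)+\sum_i\log\frac{|b_i(z_0)|}{|b_i(z)|} .$$
Since $|b_i(z_0)|=|z_0-\zeta_i|/\rho_1$ and the denominator of $b_i(z)$ is at most $2\rho_1^2$ in modulus, $|b_i(z_0)|/|b_i(z)|\le2|z_0-\zeta_i|/|z-\zeta_i|$.

**Step 3: the zeros, near and far.** If $|z_0-\zeta_i|\ge6r$, then $|z-\zeta_i|\ge|z_0-\zeta_i|-3r\ge\frac12|z_0-\zeta_i|$ and the ratio is at most $4$. For the remaining $N_1\le N$ zeros it is at most $12r/|z-\zeta_i|$. Apply Cartan's lemma to these with $H=12re^{-9}$. Outside finitely many closed discs with $\sum r_i\le2eH=24e^{-8}r\le r/100$ we have $\prod|z-\zeta_i|>H^{N_1}$, so these zeros contribute at most $9N_1$; there are no discs if $N_1=0$. Outside the discs,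
$$v_k(z)\le(1+\kappa_1)aL+N\log4+9N\le\big[(1+\kappa_1)a+11\kappa_0\big]L\le bL$$
if $r_0$ is small, because $\kappa_0,\kappa_1\to0$ as $r_0\to0$ and $a<b$. $\square$

**Proposition 6.** There are locally Lipschitz functions $\psi_k\ge0$ on $\mathbb D\setminus Z$, locally only finitely many of them nonzero, with $\sum_k\psi_k=1$ and $v_k\le bu$ on $\{\psi_k>0\}$. There are also admissible discs $B_\iota=B(c_\iota,r_\iota)$, $r_\iota=r_0(1-|c_\iota|)$, covering $\mathbb D$, such that a set of hyperbolic diameter at most $\Delta$ meets at most $C(\alpha,\Delta)$ of them, such that each $\overline{2B_\iota}$ has hyperbolic diameter at most $d/2$, and such that for every measurable $T\subset\mathbb D$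
$$\int_T|h|^\varepsilon\sum_k|\nabla\psi_k|\,dA\le C\sum_{\iota:\,B_\iota\cap T\ne\emptyset}r_\iota e^{-\varepsilon L(B_\iota)} .\tag{8.1}$$

*Proof.* **Step 1: the recursion inside one disc.** The index of Lemma 5 works on $B$ except on small discs. On these we apply Lemma 5 again, and so on. For each admissible $B=B(c,r)$ fix $k=k(B)$ and $D_i=\overline{B(c_i,r_i)}$ as in Lemma 5, and keep only the discs with $\frac32D_i\cap B\ne\emptyset$ (the others do not meet $B$). Let $\xi_i$ be Lipschitz with $0\le\xi_i\le1$, $\xi_i=1$ on $D_i$, $\xi_i=0$ off $\frac32D_i$, $|\nabla\xi_i|\le2/r_i$. Put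
$$\theta_0=\prod_i(1-\xi_i),\qquad\theta_i=\xi_i\prod_{i'<i}(1-\xi_{i'}),\qquad B_i=2D_i\ \text{(open disc)},$$
so $\sum_{i\ge0}\theta_i=1$ by telescoping, and $\theta_i$ ($i\geq1$) is supported in a compact subset of $B_i$. The $B_i$ are the *children* of $B$.

Each child is admissible: $|c_i-c|\le r+\frac32r_i$ gives $1-|c_i|\ge\frac12(1-|c|)$, and the radius of $B_i$ is $2r_i\le r/50\le r_0(1-|c|)/50\le r_0(1-|c_i|)$. Also $|c_i-c|+4r_i\le r+\frac{11}2r_i<2r$, so $\overline{2B_i}\subset B(c,2r)$ and hence $L(B_i)\ge L(B)$. The radii of the children sum to at most $r/50$. Iterating we obtain a tree with root $B$, and we put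
$$\Psi^B=\theta_0e_k+\sum_{i\ge1}\theta_i\Psi^{B_i},\qquad\text{that is}\qquad\Psi^B=\sum_{B'\text{ in the tree}}\Theta_{B'}\theta_0^{B'}e_{k(B')},$$
where $e_k$ are the unit vectors and $\Theta_{B'}$ is the product of the functions $\theta_i$ along the path from $B$ to $B'$. The next step gives the infinite sum its meaning.

**Step 2: the sum is locally finite.** Let $N$ be a compact neighborhood, contained in $B\setminus Z$, of a point of $B\setminus Z$, and $M=\max_Nu$. If a term of the sum is nonzero at $z\in N$, then $z$ lies in all discs along the path. Let $B'=B(c',r')$ be a disc of depth $m$ in the tree meeting $N$. Then $L(B')\le M$, $r'\le50^{-m}r$, and $c'\in B(c,2r)$ by the nesting of doubled discs, so $1-|c'|\ge\frac12(1-|c|)$ and $\frac{1-|c'|}{2r'}\ge\frac{50^m}{4r_0}$. Once $2aM<\log\frac{50^m}{4r_0}$, Lemma 5 says that $B'$ has no children. So only discs of bounded depth contribute on $N$, and the sum is finite there. Hence $\Psi^B=(\Psi^B_k)_k$ is locally Lipschitz on $B\setminus Z$, locally with finitely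 many nonzero entries, $\Psi_k^B\ge0$. Also $\sum_k\Psi_k^B=1$: a disc without children has $\theta_0=1$, and one goes back up the finite tree with $\sum_i\theta_i=1$.

If $z\in B'$ and $\theta_0^{B'}(z)>0$, then $z$ lies in no $D_i$ of $B'$, so $v_{k(B')}(z)\le bu(z)$. Hence $\Psi_k^B(z)>0$ implies $v_k(z)\le bu(z)$.

**Step 3: the gradient integral in one disc.** First, $\sum_{i\ge0}|\nabla\theta_i|\le3\sum_i|\nabla\xi_i|$. Indeed $|\nabla\theta_0|\le\sum|\nabla\xi_i|$. The terms of $\nabla\theta_i$ in which $\xi_i$ is differentiated sum to at most $\sum|\nabla\xi_i|$. The remaining terms sum to at most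
$$\sum_{i'}|\nabla\xi_{i'}|\sum_{i>i'}\xi_i\prod_{l<i,\,l\ne i'}(1-\xi_l)\le\sum_{i'}|\nabla\xi_{i'}|,$$
by telescoping for the list with $i'$ removed. From $\Psi^B=\theta_0e_k+\sum\theta_i\Psi^{B_i}$ and $\sum_k\Psi_k^{B_i}=1$,
$$\sum_k|\nabla\Psi_k^B|\le\sum_{i\ge0}|\nabla\theta_i|+\sum_{i\ge1}\theta_i\sum_k|\nabla\Psi^{B_i}_k|,\qquad\text{hence}\qquad\sum_k|\nabla\Psi_k^B|\le\sum_{B'}1_{B'}\sum_{i\ge0}|\nabla\theta_i^{B'}|\quad\text{a.e.}$$
Since $\int|\nabla\xi_i|\,dA\le Cr_i$, since $|h|^\varepsilon\le e^{-\varepsilon L(B')}\le e^{-\varepsilon L(B)}$ on each $B'$ of the tree, and since the total radius of the $m$-th generation is at most $50^{-m}r$,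
$$\int_B|h|^\varepsilon\sum_k|\nabla\Psi_k^B|\,dA\le C\,r\,e^{-\varepsilon L(B)} .\tag{8.2}$$

**Step 4: patching the discs together.** Let $\{c_\iota\}$ be a maximal set in $\mathbb D$ with mutual $\beta$-distances at least $\frac{r_0}3$, and $B_\iota=B(c_\iota,r_\iota)$, $r_\iota=r_0(1-|c_\iota|)$. Since $\frac2{1-|z|^2}\ge\frac1{1-|z|}$, a point outside $\frac12B_\iota$ has $\beta$-distance at least $\frac{r_\iota/2}{(1+r_0/2)(1-|c_\iota|)}=\frac{r_0/2}{1+r_0/2}\ge\frac{r_0}3$ from $c_\iota$. By maximality the discs $\frac12B_\iota$ cover $\mathbb D$.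

On $B_\iota$ the density $\frac2{1-|z|^2}$ is at most $\frac2{(1-r_0)(1-|c_\iota|)}$, so points of $B_\iota$ are within $\frac{2r_0}{1-r_0}\le3r_0$ of $c_\iota$. If $B_\iota$ meets a set of hyperbolic diameter at most $\Delta$ containing a point $p$, then $B_h(c_\iota,\frac{r_0}6)\subset B_h(p,\Delta+4r_0)$. These balls are disjoint, so there are at most $\mathrm{vol}(\Delta+4r_0)/\mathrm{vol}(r_0/6)$ of them. In the same way the hyperbolic diameter of $\overline{2B_\iota}$ is at most $4r_\iota\cdot\frac2{(1-2r_0)(1-|c_\iota|)}=\frac{8r_0}{1-2r_0}\le\frac d2$, as $r_0\le d/32$.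

Take bumps equal to $1$ on $\overline{\frac12B_\iota}$, vanishing off $\frac34B_\iota$, with gradient at most $C/r_\iota$, and divide by their sum, which is at least $1$. The radii of intersecting discs are comparable, so by bounded overlap we get a partition of unity $\eta_\iota$ with support in $\overline{\frac34B_\iota}$ and $|\nabla\eta_\iota|\le C/r_\iota$. Put $\psi=\sum_\iota\eta_\iota\Psi^{B_\iota}$. The first assertions of the proposition follow from Step 2. Finally $\sum_k|\nabla\psi_k|\le\sum_\iota|\nabla\eta_\iota|+\sum_\iota\eta_\iota\sum_k|\nabla\Psi_k^{B_\iota}|$. On $B_\iota$ we have $|h|^\varepsilon\le e^{-\varepsilon L(B_\iota)}$, so the first sum contributes at most $\sum\frac C{r_\iota}\pi r_\iota^2e^{-\varepsilon L(B_\iota)}$, and the second is bounded by (8.2). This is (8.1). $\square$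

Could $\psi$ alone serve as $\varphi$? It satisfies everything in Proposition 4 except possibly the Carleson bound. In (8.1) every $B_\iota$ costs $r_\iota e^{-\varepsilon L(B_\iota)}$, which is the divergent count of Section 7. We shall use $\psi$ only where it is needed.

## 9. Hyperbolic averages

The functions $u$ and $v_j$ have poles. For the random path we want continuous superharmonic functions that change little over a tile, so we average. For $w=-\log|f|$ with $f\in H^\infty$, $|f|\le1$, $f\not\equiv0$, put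
$$A_rw(z)=\frac1{\mathrm{vol}(r)}\int_{B_h(z,r)}w\,d\nu .$$
This is continuous, since $w\in L^1_{loc}$. After a Möbius map taking $z$ to $0$ (it is conformal and preserves $\nu$), $A_rw(z)$ is a weighted mean of circular means, and circular means of superharmonic functions decrease with the radius. Hence $A_rw\le w$, and $A_rw$ decreases in $r$. If $\beta(z,z')\le\delta$, then $B_h(z,r)\subset B_h(z',r+\delta)$ and $w\ge0$ give
$$A_rw(z)\le\frac{\mathrm{vol}(r+\delta)}{\mathrm{vol}(r)}A_{r+\delta}w(z')\le\frac{\mathrm{vol}(r+\delta)}{\mathrm{vol}(r)}\min\{A_rw(z'),w(z')\}.\tag{9.1}$$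

Next, $A_rw$ is superharmonic. By Riesz factorization $w=\sum_i\Gamma(\cdot,\zeta_i)+H$, with $\zeta_i$ the zeros of $f$ and $H\ge0$ harmonic. By the mean value property $A_rH=H$. The hyperbolic half-turn $\tau$ interchanging $z$ and $\zeta$ is an involution preserving $\Gamma$ and $\nu$ and maps $B_h(z,r)$ onto $B_h(\zeta,r)$. Substituting $w'\mapsto\tau w'$ we get
$$A_r\Gamma(\cdot,\zeta)(z)=\frac1{\mathrm{vol}(r)}\int_{B_h(\zeta,r)}\Gamma(z,w')\,d\nu(w').\tag{9.2}$$
So $A_rw$ is $H$ plus a sum of Green potentials of positive measures, hence superharmonic.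

Define
$$U=A_su\ge1,\qquad V_j=A_1v_j,\qquad W_j=A_3v_j\le V_j .$$
By (9.1) and the choice of $s$ and $d$, if $\beta(z,z')\le d$, then
$$U(z)\le\lambda U(z'),\qquad U(z)\le\lambda u(z'),\qquad V_j(z)\le\lambda V_j(z');\qquad\text{moreover }U\le u.\tag{9.3}$$

**Lemma 7.** For each $X\in\mathbb D$ there is $j$ with $V_j(X)<\lambda aU(X)$.

*Proof.* $U(X)$ is the average of $u$ over $B_h(X,s)$, so some $z'\in B_h(X,s)\setminus Z$ has $u(z')\le U(X)$. By (5.1) take $j$ with $v_j(z')<au(z')\le aU(X)$. By (9.1), $V_j(X)\le\frac{\mathrm{vol}(1+s)}{\mathrm{vol}(1)}v_j(z')\le\lambda v_j(z')<\lambda aU(X)$. $\square$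

## 10. A descending chain that carries an index

**Supermartingales.** A sequence of integrable nonnegative random variables $S_n$ is a supermartingale if $E[S_{n+1}\mid\text{past}]\le S_n$. For a stopping time $n_*$ and fixed $N$ one has $E\,S_{\min(n_*,N)}\le E\,S_0$ (optional stopping). If $S_0$ is constant, then $P(\sup_nS_n>c)\le S_0/c$: with $n_*$ the first time that $S_n>c$, $c\,P(n_*\le N)\le E\,S_{\min(n_*,N)}\le S_0$.

**The path.** Let $y_n=q^n$ and $\Delta_n=y_n-y_{n+1}=(1-q)y_n$. Let $X_0$ be uniform on $\{y=y_0\}$. Given $X_n=(x,y_n)$, let $X_{n+1}$ lie on $\{y=y_{n+1}\}$ with $x$-density $P_{\Delta_n}(\cdot-x)$, where $P_t$ is the $2\pi$-periodization of $\frac t{\pi(x^2+t^2)}$. Since $P_t(\theta)=\frac1{2\pi}\sum_me^{-t|m|+im\theta}$ and $|X_n|/e^{-y_{n+1}}=e^{-\Delta_n}$, this is exactly harmonic measure on $|z|=e^{-y_{n+1}}$ seen from $X_n$. Hence for every continuous nonnegative superharmonic $w$ on $\mathbb D$ we have $E[w(X_{n+1})\mid X_n]\le w(X_n)$, with equality if $w$ is harmonic, and $w(X_n)$ is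 a supermartingale. Every $X_n$ is uniform in $x$.

**Definition (labels).** A label is a pair $\ell=(j,k)$, $j$ an index and $k\ge0$ an integer. It is *alive* at $X$ if $U(X)\ge\lambda^{k-1}$ and $V_j(X)\le a_2\lambda^{k-1}$, and *dead* at $X$ otherwise. Let $J(X)=(j,k)$, with $j$ minimal such that $V_j(X)<\lambda aU(X)$ (Lemma 7) and $\lambda^k\le U(X)<\lambda^{k+1}$.

The map $J$ is Borel, as $U,V_j$ are continuous. If $J(X)=(j,k)$, then $V_j(X)<\lambda a\lambda^{k+1}$, that is,
$$V_j(X)<a\lambda^{k+2}=\lambda^{-2}a_2\lambda^{k-1}.\tag{10.1}$$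
So $J(X)$ is alive at $X$, with a factor $\lambda^2$ to spare in $V_j$ and a factor $\lambda$ in $U$.

**Definition (the chain).** At time $0$ the label $J(X_0)$ is *born*. At time $n\ge1$ the chain arrives with its label $\ell_n^-$. If $\ell_n^-$ is dead at $X_n$, it *dies* and $J(X_n)$ is *born*; otherwise the label is kept. Put $\ell_0^-=\emptyset$, regarded as dead, but no death is counted at time $0$.

Then $(X_n,\ell_n^-)$ is a time-inhomogeneous Markov chain, what happens at time $n$ is a function of $(X_n,\ell_n^-)$, and the motion of $X$ ignores the labels. As a sanity check, let $h$ and all $f_j$ be constants. Then $U=u$ and $V_j=v_j$ are constants, $J$ is the same label everywhere, and it never dies: one birth in all.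

**Lemma 8.** For $\gamma>0$ there is $K_\gamma=K_\gamma(\alpha)$ such that, conditionally on $(X_n,\ell_n^-)$, $E\sum_{\text{births at times}\ge n}e^{-\gamma U(X_{\rm birth})}\le K_\gamma$.

*Proof.* **Step 1: what happens between two births.** By the strong Markov property we may start from a birth at $X$, with $t=U(X)\ge1$ and label $(j,k)$. Let $n_*\le\infty$ be its death time, which is the time of the next birth, and $t'=U(X_{n_*})1_{n_*<\infty}$. Optional stopping for $U$ at $\min(n_*,N)$ gives $E[U(X_{n_*})1_{n_*\le N}]\le t$, so $Et'\le t$ as $N\to\infty$. By the maximal inequality for $V_j$ and (10.1),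
$$P\big(n_*<\infty,\ V_j(X_{n_*})>a_2\lambda^{k-1}\big)\le\lambda^{-2}.$$
Outside this event either $n_*=\infty$, and $t'=0$, or the label died because $U(X_{n_*})<\lambda^{k-1}\le t/\lambda$. So $t'\le t/\lambda$ with probability at least $1-\lambda^{-2}$.

**Step 2: a concave function pays for each birth.** Let $\Phi(t)=1-e^{-\gamma t}$. If $t'\le t$, Taylor's formula and $\Phi''(\xi)=-\gamma^2e^{-\gamma\xi}\le-\gamma^2e^{-\gamma t}$ for $\xi\le t$ give a second order gain; for $t'>t$ concavity suffices. In both cases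
$$\Phi(t')\le\Phi(t)+\Phi'(t)(t'-t)-\tfrac12\gamma^2e^{-\gamma t}(t-t')^21_{t'\le t}.$$
Take expectations and use $Et'\le t$, Step 1 and $t\ge1$:
$$E\Phi(t')\le\Phi(t)-c_\gamma e^{-\gamma t},\qquad c_\gamma=\tfrac12(1-\lambda^{-2})\gamma^2(1-\lambda^{-1})^2 .$$
Apply this at successive births, with values $t_1,t_2,\dots$ of $U$ (value $0$, with $\Phi(0)=0$, once no birth follows), and sum. The left sides telescope, $0\le\Phi\le1$, so the expected sum of $e^{-\gamma t_i}$ over births is at most $1/c_\gamma=:K_\gamma$. $\square$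

**Lemma 9.** If $f_j$ has a zero in $B_h(X_n,2)$, then $W_j(X_n)-E[W_j(X_{n+1})\mid X_n]\ge c$. Hence, conditionally on $X_n$, $E\,\#\{n'\ge n:f_j\text{ has a zero in }B_h(X_{n'},2)\}\le CW_j(X_n)$.

*Proof.* Let $X=X_n$, let $\zeta\in B_h(X,2)$ be a zero, $R'=e^{-y_{n+1}}$, let $G$ be the Green function of $\{|z|<R'\}$, and $\omega_X$ harmonic measure on $|z|=R'$ from $X$.

**Step 1: a lower bound for the drop by a Green potential.** In $W_j=\sum_iA_3\Gamma(\cdot,\zeta_i)+H$ every term has nonnegative drop, so it suffices to bound the drop of the term of $\zeta$, which by (9.2) is $\mathrm{vol}(3)^{-1}\int_{B_h(\zeta,3)}\Gamma(\cdot,w)\,d\nu(w)$. The drop $\Gamma(X,w)-\int\Gamma(\cdot,w)\,d\omega_X$ is nonnegative. For $|w|<R'$ it equals $G(X,w)$, because $\Gamma(\cdot,w)-G(\cdot,w)$ is harmonic in $|z|<R'$ with boundary values $\Gamma(\cdot,w)$. So the drop of $W_j$ is at least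
$$\frac1{\mathrm{vol}(3)}\int_{B_h(\zeta,3)\cap\{|w|<R'\}}G(X,w)\,d\nu(w).$$

**Step 2: a disc on which everything is bounded below.** Let $\delta=\frac{R'-|X|}4$. If $|w-X|<\frac{1-|X|}4$, then $\rho(w,X)\le\frac14$ and $\beta(w,X)\le\log\frac53<1$. Hence $B_h(\zeta,3)\supset B_h(X,1)\supset B(X,\delta)$, and $B(X,\delta)\subset\{|w|<R'\}$. On $B(X,\delta)$ we have $|R'^2-\bar Xw|\ge R'(R'-|X|)$, so
$$G(X,w)=\log\frac{|R'^2-\bar Xw|}{R'|X-w|}\ge\log\frac{R'-|X|}\delta=\log4 .$$
Further $R'-|X|=e^{-y_{n+1}}-e^{-y_n}\ge e^{-y_n}\Delta_n\ge e^{-1}(1-q)y_n$, and on $B(X,\delta)$ we have $1-|w|\le\frac54(1-|X|)\le2y_n$. As $d\nu\ge dA/(1-|w|)^2$, we get $\nu(B(X,\delta))\ge\pi\delta^2/(2y_n)^2\ge c$. This proves the first claim.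

**Step 3: telescoping.** The expected drops of $W_j$ along the path from time $n$ on sum to at most $W_j(X_n)$, since $W_j\ge0$. Each time $n'$ with a zero in $B_h(X_{n'},2)$ has drop at least $c$. $\square$

**Lemma 10.** Let $\tau_n\ge0$ be functions of $(X_n,\ell_n^-)$ with $E[\sum_{n'\ge n}\tau_{n'}\mid X_n,\ell_n^-]\le K$ for all $n$. Then the measure $\Xi(A)=2\pi E\sum_n\tau_n1_A(X_n)$ satisfies $\Xi(Q_I)\le6K|I|$ for all intervals $I$; for $|I|>2\pi$ the same holds for the $2\pi$-periodic lift of $\Xi$ to $\mathbb R\times(0,1]$.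

*Proof.* Let $|I|\le2\pi$. By the strong Markov property at the first entrance into $Q_I$, $\Xi(Q_I)\le2\pi K\,P(\text{enter }Q_I)$. If $Q_I$ is first entered at time $n\le N$, then the $x$-displacement from $X_n$ to $X_N$ is a wrapped Cauchy variable of scale $y_n-y_N\le|I|$. A Cauchy variable exceeds its scale in modulus with probability $\frac12$, so with conditional probability at least $\frac12$ the $x$-coordinate of $X_N$ lies in $3I$. As $X_N$ is uniform, $2\pi P(\text{enter by time }N)\le2\cdot3|I|$. Let $N\to\infty$. If $|I|>2\pi$, then $I$ is covered by at most $\frac{|I|}{2\pi}+1\le\frac{|I|}\pi$ periods, each of $\Xi$-mass at most $2\pi K$. $\square$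

**Lemma 11.** For each $\gamma>0$ the following charges satisfy the hypothesis of Lemma 10 with $K=K(\alpha,\gamma)$:

1. $e^{-\gamma U(X_n)}1[\text{birth at }n]$;
2. $e^{-\gamma\lambda^k}1[\text{birth of a label }(j,k)\text{ at }n]$;
3. $e^{-\gamma\lambda^k}1[\ell_n^-=(j,k)\text{ dies at }n]$;
4. $e^{-\gamma U(X_n)}1[\ell_n^-=(j,k)\text{ alive at }X_n,\ f_j\text{ has a zero in }B_h(X_n,2)]$.

*Proof.* Charge 1 is Lemma 8. For charge 2, at the birth of $(j,k)$ we have $\lambda^k\ge U/\lambda$; use Lemma 8 with $\gamma/\lambda$. For charge 3, from time $n$ on the first death contributes at most $1$, and every label dying later was born at a time $\ge n$ and dies once; use charge 2.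

For charge 4, while $(j,k)$ is alive, $U\ge\lambda^{k-1}$. The label $\ell_n^-=(j,k)$, if alive at $X_n$, contributes by Lemma 9 at most $Ce^{-\gamma\lambda^{k-1}}W_j(X_n)\le Ce^{-\gamma\lambda^{k-1}}a_2\lambda^{k-1}\le C_\gamma$, since $W_j\le V_j\le a_2\lambda^{k-1}$. A label born at a time $\ge n$ with $U(X_{\rm birth})=t<\lambda^{k+1}$ contributes, by Lemma 9 at its birth, (10.1) and $\lambda^{k-1}>t/\lambda^2$, an expected amount at most
$$Ce^{-\gamma\lambda^{k-1}}a\lambda^{k+2}\le C_\gamma e^{-\frac\gamma2\lambda^{k-1}}\le C_\gamma e^{-\gamma t/(2\lambda^2)} .$$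
Sum over births by Lemma 8 with $\gamma/(2\lambda^2)$. $\square$

**Densities.** Let $p_\ell^n(x)\,dx$ $(n\ge1)$ be $2\pi$ times the law of $X_n$ on $\{\ell_n^-=\ell\}$, and let $b_\ell^n\,dx$, $d_\ell^n\,dx$ $(n\ge0)$ be the analogous measures of births and deaths of $\ell$ at time $n$, with $d_\ell^0=0$. For $n\ge1$, $d_\ell^n=p_\ell^n1[\ell\text{ dead}]$. The measure of chains carrying $\ell$ after the decision at time $n$ has density $m_\ell^n=p_\ell^n-d_\ell^n+b_\ell^n\ge0$ (with $m_\ell^0=b_\ell^0$), and $p_\ell^{n+1}=P_{\Delta_n}*m_\ell^n$. Since $\sum_\ell m_\ell^n=1$ a.e., $\sum_\ell p_\ell^n=1$ everywhere. By induction and the semigroup property $P_t*P_{t'}=P_{t+t'}$,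
$$p_\ell^n=\sum_{m<n}P_{y_m-y_n}*(b_\ell^m-d_\ell^m)\qquad(n\ge1).\tag{10.2}$$
We have $|\partial_xP_t|\le P_t/t$, because $2|x|t\le x^2+t^2$. We also have $P_t(x)\le(2+2h_0^2/t^2)P_t(x+h_0)$, because $(x+h_0)^2+t^2\le(2+2h_0^2/t^2)(x^2+t^2)$. Apply both to $p_\ell^n=P_{\Delta_{n-1}}*m_\ell^{n-1}$ with $\Delta_{n-1}\ge(1-q)y_n$: for $n\ge1$,
$$|\partial_xp_\ell^n|\le\frac C{y_n}p_\ell^n,\qquad p_\ell^n(x)\le Cp_\ell^n(x')\ \text{ if }|x-x'|\le y_n .\tag{10.3}$$

## 11. Gluing with probabilities as weights

**Macroscopic weights.** For $n\ge1$ and $y\in[y_{n+1},y_n]$ let $M_\ell(x,y)$ be the linear interpolation in $y$ between $p_\ell^n$ at $y_n$ and $p_\ell^{n+1}$ at $y_{n+1}$. Then $M_\ell\ge0$, $\sum_\ell M_\ell=1$ for $0<y\le y_1$. By (10.3) for $\partial_x$ and $\Delta_n=(1-q)y_n$ for $\partial_y$,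
$$|\nabla M_\ell|\le\frac Cy(p_\ell^n+p_\ell^{n+1}).\tag{11.1}$$

**Cut-offs.** The weight $M_\ell$, $\ell=(j,k)$, should be given to the index $j$ only where $f_j$ can be divided by. Let $G_\ell$ be the set of $z$ with $U(z)\ge\lambda^{k-2}$, $V_j(z)\le a_2\lambda^k$ and $f_j$ zero-free in $B_h(z,1)$. These are the conditions for being alive, relaxed by a factor $\lambda$, together with absence of zeros. Let $\chi_\ell(z)=\max(0,1-d^{-1}\beta(z,G_\ell))$, with $\chi_\ell=0$ if $G_\ell=\emptyset$. In the coordinates $(x,y)$, $|\nabla\chi_\ell|\le1/(dy)$.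

*If $\chi_\ell(z')>0$, then $v_j(z')\le bu(z')$.* There is $z\in G_\ell$ with $\beta(z,z')<d$. Since $v_j\ge0$ is harmonic in $B_h(z,1)$, $V_j(z)=v_j(z)$. Map $z$ to $0$; then $B_h(z,1)$ becomes the disc of radius $t_1$ and $z'$ has modulus at most $t$, so Harnack and the choice of $d$ give $v_j(z')\le\lambda V_j(z)\le a_2\lambda^{k+1}$. By (9.3), $u(z')\ge\lambda^{-1}U(z)\ge\lambda^{k-3}$. So $v_j(z')\le a_2\lambda^4u(z')=a\lambda^9u(z')\le bu(z')$.

**Definition (the partition $\varphi$).** Let $\kappa(y)=1$ for $y\le y_2$, $\kappa(y)=0$ for $y\ge y_1$, linear between. On $\mathbb D\setminus Z$ put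
$$\varphi=\kappa\sum_{\ell=(j,k)}M_\ell\big[\chi_\ell e_j+(1-\chi_\ell)\psi\big]+(1-\kappa)\psi,$$
with $\varphi=\psi$ for $y\ge y_1$ and near $0$.

Then $\varphi_i\ge0$ and $\sum_i\varphi_i=1$. If $\varphi_i>0$ at a point, then either $\psi_i>0$ or $\chi_\ell>0$ for some $\ell=(i,k)$; in both cases $v_i\le bu$, that is, $|f_i|\ge|h|^b$. In the constant example of Section 10 we have $G_\ell=\mathbb D$, $\chi_\ell=1$, $M_\ell=1$ for the one label that occurs, and $\varphi=e_j$ for $y\le y_2$.

Differentiating, in the coordinates $(x,y)$ and for $y\le y_1$,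
$$\sum_i|\nabla\varphi_i|\le\sum_\ell|\nabla M_\ell|+\sum_\ell M_\ell\Big(2|\nabla\chi_\ell|+(1-\chi_\ell)\sum_i|\nabla\psi_i|\Big)+1_{y\ge y_2}\Big(C+\sum_i|\nabla\psi_i|\Big).\tag{11.2}$$
The right side is locally bounded on $\mathbb D\setminus Z$: by (11.1), $\sum_\ell|\nabla M_\ell|\le2C/y$; $\sum_\ell M_\ell|\nabla\chi_\ell|\le1/(dy)$; and locally only finitely many $\psi_i$, all Lipschitz, occur. Hence the partial sums of the series defining $\varphi_i$ are locally uniformly Lipschitz, $\varphi_i$ is locally Lipschitz, its gradient is the $L^1_{loc}$-convergent sum of the gradients, and (11.2) is justified. So all requirements of Proposition 4 hold, except the Carleson bound.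

## 12. The Carleson estimate

We show that $\sigma=|h|^\varepsilon\sum_i|\nabla\varphi_i|\,dA$ has Carleson constant at most $C=C(\alpha)$.

**Step 1: the part away from the boundary.** This step removes the last term of (11.2). That term and all of $\{y\ge y_1\}$ live on $\{|z|\le e^{-y_2}\}$. This set has bounded hyperbolic diameter, so it meets boundedly many $B_\iota$, and by (8.1) the total mass there is at most $C$. On it $\frac{1-|\zeta|^2}{|1-\bar w\zeta|^2}\le(1-e^{-y_2})^{-2}$, so this mass is harmless. It remains to treat the first two sums of (11.2) for $0<y\le y_1$. There $|\nabla_z\cdot|\,dA_z=e^{-y}|\nabla_\zeta\cdot|\,dA_\zeta\le|\nabla_\zeta\cdot|\,dA_\zeta$, and the boxes $Q_I$ are comparable to the boxes in the definition of a Carleson measure. So we must bound integrals over $Q_I$, in the coordinates $(x,y)$, by $C|I|$.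

**Step 2: tiles.** This step collects what is true on one tile. Divide $\{y_{n+1}\le y\le y_n\}$, $n\ge1$, into tiles $T=I_T\times[y_{n+1},y_n]$ with $\frac\omega2y_n\le|I_T|\le\omega y_n\le y_{n+1}$. Their hyperbolic diameter is at most $\log\frac1q+\frac\omega q\le\frac d2$. Let $\partial_\pm T$ be the two horizontal edges, on $y=y_n$ and $y=y_{n+1}$. For $z,X\in T$, (9.3) gives $u(z)\ge\lambda^{-1}U(X)\ge\frac12U(X)$. If $B_\iota\cap T\ne\emptyset$, then each point of $\overline{2B_\iota}$ is within $\frac d2+\frac d2=d$ of each $X\in T$, so $L(B_\iota)\ge\frac12U(X)$. Also $r_\iota\le Cy_n$, and boundedly many $B_\iota$ meet $T$. Since $|\nabla\chi_\ell|\le1/(dy)$ and $|T|\le y_n^2$, (8.1) yields (passing from $z$ to $(x,y)$ costs at most a factor $e$ for the $\psi$-term), for every $\ell$ and every $X\in T$,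
$$\int_T|h|^\varepsilon\Big(2|\nabla\chi_\ell|+\sum_i|\nabla\psi_i|\Big)dA\le Cy_ne^{-\frac\varepsilon2U(X)}.\tag{12.1}$$

**Step 3: the terms $M_\ell\big(2|\nabla\chi_\ell|+(1-\chi_\ell)\sum_i|\nabla\psi_i|\big)$.** The purpose is to show that these are nonzero only on tiles where a death or a nearby zero is counted. If $T\subset G_\ell$, then $\chi_\ell=1$ on $T$ and these terms vanish a.e. on $T$. Otherwise some $z\in T$ is not in $G_\ell$, and for every $X\in T$, by (9.3), one of the following holds.

* $U(z)<\lambda^{k-2}$; then $U(X)<\lambda^{k-1}$ and $\ell$ is dead at $X$.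
* $V_j(z)>a_2\lambda^k$; then $V_j(X)>a_2\lambda^{k-1}$ and $\ell$ is dead at $X$.
* $f_j$ has a zero in $B_h(z,1)$; then it has a zero in $B_h(X,2)$.

So $\ell$ is *marked* at every $X\in\partial_\pm T$, meaning that it is dead at $X$, or alive with a zero of $f_j$ in $B_h(X,2)$. By (10.3) and $|I_T|\le y_{n+1}$, $\sup_TM_\ell\le C(p_\ell^n(x)+p_\ell^{n+1}(x))$ for every $x\in I_T$. Multiply by (12.1), taking $X=(x,y_n)$ for the part $p_\ell^n(x)$ and $X=(x,y_{n+1})$ for the part $p_\ell^{n+1}(x)$, and average over $x\in I_T$, where $y_n/|I_T|\le2/\omega$. Summing over $\ell$, the contribution of $T$ is at most $C\,\Xi_2(\partial_\pm T)$, with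
$$\Xi_2=\sum_{n\ge1}\sum_\ell e^{-\frac\varepsilon2U}p_\ell^n1[\ell\text{ marked}]\,dx\quad\text{on }\{y=y_n\}.$$
A death at a time $n\ge1$ is simultaneous with a birth. So $\Xi_2$ is bounded by the measures of the charges 1 and 4 of Lemma 11 with $\gamma=\varepsilon/2$, and Lemma 10 gives $\Xi_2(Q_I)\le C|I|$ for all $I$ (for $|I|>2\pi$, with the periodic lift). If $T$ meets $Q_I$, then $y_{n+1}\le|I|$, so $y_n\le2|I|$, $|I_T|\le2|I|$ and $T\subset Q_{5I}$. Almost every point of a line $y=y_n$ lies on at most two tile edges. Hence these terms contribute at most $C\,\Xi_2(Q_{5I})\le C|I|$ to $Q_I$.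

**Step 4: the terms $|\nabla M_\ell|$ on tiles containing a point with $U<\lambda^{k-2}$.** Here the label is dead and the crude bound (11.1) is enough. By (9.3), $U<\lambda^{k-1}$ on all of $T$, so $\ell=(j,k)$ is dead on $\partial_\pm T$. By (11.1), $\int_{y_{n+1}}^{y_n}\frac{dy}y\le C$ and $|h|^\varepsilon\le e^{-\frac\varepsilon2U(X)}$ on $T$ for all $X\in T$, the contribution is at most
$$C\int_{I_T}\Big(p_\ell^ne^{-\frac\varepsilon2U(x,y_n)}+p_\ell^{n+1}e^{-\frac\varepsilon2U(x,y_{n+1})}\Big)dx .$$
Summed over such $\ell$ this is at most $C\,\Xi_2(\partial_\pm T)$, and we conclude as in Step 3.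

**Step 5: the terms $|\nabla M_\ell|$ on tiles with $U\ge\lambda^{k-2}$ throughout.** Here (11.1) would give the divergent count of Section 7, and we use births and deaths instead. On such tiles $|h|^\varepsilon=e^{-\varepsilon u}\le e^{-\varepsilon U}\le e^{-\gamma\lambda^k}$ with $\gamma=\varepsilon\lambda^{-2}$. Let
$$\Xi=\sum_{m\ge0}\sum_{\ell=(j,k)}e^{-\gamma\lambda^k}(b_\ell^m+d_\ell^m)\,dx\quad\text{on }\{y=y_m\},$$
lifted periodically to $\mathbb R$. By Lemma 11, charges 2 and 3, and Lemma 10, $\Xi(Q_I)\le C|I|$ for all $I$.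

We claim that, for $0<y\le y_1$,
$$\sum_{\ell=(j,k)}e^{-\gamma\lambda^k}|\nabla M_\ell(x,y)|\le C\int_{y'\ge y}\frac{d\Xi(x',y')}{(x-x')^2+y'^2}.\tag{12.2}$$
Since $\frac t{\pi(x^2+t^2)}$ is $-\frac1\pi\,\mathrm{Im}\frac1{x+it}$, its gradient in $(x,t)$ has length $\frac1{\pi(x^2+t^2)}$. Let $y\in[y_{n+1},y_n]$ and use (10.2) for $p_\ell^n$ and $p_\ell^{n+1}$. The times involved are $y_m-y_n$ $(m<n)$ and $y_m-y_{n+1}$ $(m\le n)$, all at least $(1-q)y_m$, so $\frac1{x^2+t^2}\le\frac{(1-q)^{-2}}{x^2+y_m^2}$ for each of them and for all times in between. This bounds $\partial_xM_\ell$, an interpolation of $\partial_xp_\ell^n$ and $\partial_xp_\ell^{n+1}$. For the other derivative,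
$$\partial_yM_\ell=\frac{p_\ell^n-p_\ell^{n+1}}{\Delta_n}=\sum_{m<n}\frac{P_{y_m-y_n}-P_{y_m-y_{n+1}}}{\Delta_n}*(b_\ell^m-d_\ell^m)-\frac{P_{\Delta_n}}{\Delta_n}*(b_\ell^n-d_\ell^n).$$
The terms $m<n$ are bounded by the supremum of $|\partial_tP_t|$ over $t\in[y_m-y_n,y_m-y_{n+1}]$. In the term $m=n$ the kernel $P_{\Delta_n}/\Delta_n$ is the periodization of $\frac1{\pi(x^2+\Delta_n^2)}$ with $\Delta_n=(1-q)y_n$. All sources have $y'=y_m\ge y_n\ge y$. This proves (12.2).

Integrate (12.2) over $Q_I$. A source $(x',y')$ contributes at most $\int_{Q_I\cap\{y\le y'\}}\frac{dx\,dy}{(x-x')^2+y'^2}$. This is always at most $y'\cdot\frac\pi{y'}=\pi$. If $(x',y')\in Q_{3^{i+1}I}\setminus Q_{3^iI}$ with $i\ge1$, then $y'>3^i|I|$, or $|x-x'|\ge\frac{3^i-1}2|I|\ge\frac{3^i}3|I|$ for all $x\in I$. So the integrand is at most $9\cdot9^{-i}|I|^{-2}$ and the contribution at most $9\cdot9^{-i}$. Hence the integral over $Q_I$ is at most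
$$C\Big[\pi\,\Xi(Q_{3I})+9\sum_{i\ge1}9^{-i}\,\Xi(Q_{3^{i+1}I})\Big]\le C|I|\Big[3\pi+27\sum_{i\ge1}3^{-i}\Big]\le C|I| .$$

By Steps 1–5, $\sigma$ is Carleson with constant at most $C(\alpha)$. Proposition 4 gives $g$ for the normalized $h$ with $\|g\|\le1+C$, and multiplication by $e$ gives it for the original $h$. This proves **Theorem 1**. $\square$

## 13. Arbitrary Banach spaces and lattices

Because $l^\infty$ receives every separable set isometrically through countably many functionals, Theorem 1 implies Theorem 3 with the same constant.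

**Proof of Theorem 3.** **Step 1: countably many norming functionals.** The set $f(\mathbb D)$ is separable. Let $\{x_m\}$ be countable and dense in it. For each $m$ and each $n\ge1$ choose a functional $e$ in the unit ball of $X^*$ (in case (ii): of $E'$, by the assumed norm formula) with $|\langle x_m,e\rangle|\ge\|x_m\|-\frac1n$. Let $(e_k)$ enumerate the chosen functionals. Then $\|x\|=\sup_k|\langle x,e_k\rangle|$ for all $x\in f(\mathbb D)$, because both sides are $1$-Lipschitz in $x$ and agree on the dense set $\{x_m\}$.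

**Step 2: apply Theorem 1.** Put $F_k=\langle f,e_k\rangle$. These are analytic with $\sup_k|F_k|=\|f\|$, so $|h|\le\sup_k|F_k|^\alpha\le1$. By Cauchy's estimates the Taylor coefficients of $(F_k)$ are bounded in $l^\infty$, so $(F_k)$ is an analytic $l^\infty$-valued function. Theorem 1 gives $G\in H^\infty(\mathbb D;l^1)$ with $\sum_kF_kG_k=h$ and $\sum_k|G_k|\le C_\alpha$.

**Step 3: return to $X^*$ or $E'$.** Put $g=\sum_kG_ke_k$. The series converges absolutely in $X^*$ (respectively $E'$), and $\|g\|\le C_\alpha$. The Taylor coefficients of $G$ are bounded in $l^1$, so those of $g$ are bounded in $X^*$ (respectively $E'$), and $g$ is analytic. Finally $\langle f,g\rangle=\sum_kG_kF_k=h$. In case (ii) the pairing is $\sum_jf_jg_j$, and the interchange of sums is justified by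
$$\sum_{j,k}|f_j||e_{k,j}||G_k|\le\|f\|_E\sum_k|G_k|<\infty ,$$
since $\sum_j|f_j||e_{k,j}|\le\|f\|_E\|e_k\|_{E'}\le\|f\|_E$. $\square$
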